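# Intervals are local maximizers of the Hausdorff–Young ratio of indicator functions

Fix $2<q<\infty$ and let $p=q/(q-1)$. Among sets $E\subset\mathbb R$ of length $1$, which ones have a Fourier transform of largest $L^q$ norm? We ask the local version: if $E$ is a small perturbation of an interval, can it do better than the interval? These notes prove that it cannot, for every $q\in(2,\infty)$, and they measure exactly, up to constants, how much worse it does. We begin with $q=4$, where the whole argument fits on one board, and then ask which parts of it survive.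

Throughout, $\hat f(\xi)=\int f(x)e^{-2\pi i x\xi}\,dx$, and $C,c>0$ denote constants that depend only on $q$ unless indicated and may change from line to line. With this normalization Plancherel reads $\|\hat f\|_2=\|f\|_2$ and the Hausdorff–Young inequality reads $\|\hat f\|_q\le\|f\|_p$.

## 1. The exponent $q=4$, by hand

For measurable $E$ with $0<|E|<\infty$ put
$$\Phi_q(E)=\frac{\|\widehat{1_E}\|_{L^q(\mathbb R)}}{|E|^{1/p}} .$$
Hausdorff–Young gives $\Phi_q(E)\le1$, since $\|1_E\|_p=|E|^{1/p}$. Translating $E$ multiplies $\widehat{1_E}$ by a unimodular factor, and $\widehat{1_{\lambda E}}(\xi)=|\lambda|\,\widehat{1_E}(\lambda\xi)$ has $L^q$ norm $|\lambda|^{1-1/q}\|\widehat{1_E}\|_q=|\lambda|^{1/p}\|\widehat{1_E}\|_q$. So $\Phi_q$ is invariant under translations and nonzero dilations, and it does not see null sets. We may therefore normalize $|E|=1$.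

**Definition.** Intervals are *local maximizers* of $\Phi_q$ if there is $\delta>0$ such that $\Phi_q(E)\le\Phi_q([0,1])$ for every measurable $E$ with $|E|=1$ and $\inf_v|E\,\Delta\,([0,1]+v)|<\delta$.

The question whether this holds for all $q\in(2,\infty)$ comes from the short course "Sharp (Encd) Affine - Invariant Inequalities" of Michael Christ (https://legacy.slmath.org/workshops/803/schedules/21798/documents/3000/assets/27991). As background there is a global theorem of Christ: if $2m\ge4$ is an even integer and $q>2$ is sufficiently close to $2m$, then $E\subset\mathbb R^d$ maximizes $\|\widehat{1_E}\|_q/|E|^{1/p}$ if and only if $E$ is an ellipsoid; for $d=1$ this means an interval, up to null sets. The case of general $q$ remains open. We do not use this theorem.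

Notation for the whole lecture: $I=[-\frac12,\frac12]$, $\operatorname{sinc}\xi=\frac{\sin\pi\xi}{\pi\xi}=\widehat{1_I}(\xi)$, $s=q-2>0$,
$$\rho(x)=\min\big(1,\big||x|-\tfrac12\big|\big),\qquad \operatorname{dist}(E)=\inf_v|E\,\Delta\,(I+v)|\quad(|E|=1).$$

**Proposition 1.** There is $\delta>0$ such that $|E|=1$ and $\operatorname{dist}(E)<\delta$ imply $\Phi_4(E)\le\Phi_4([0,1])$, with equality only if $E$ is an interval up to a null set.

**Step 1: balance the two halves.** The purpose is to use up the translation freedom in a way that makes the perturbation have mean zero near *each* endpoint. Let $|E|=1$ and $|E\Delta(I+v)|=\delta'<\frac14$; translate so that $v=0$. Choose $m$ with $|E\cap(-\infty,m)|=\frac12$. The part of $E$ between $0$ and $m$ has measure at most $\delta'$, because each half line contains, up to an error $\delta'$, half of $E$. It also has measure at least $\min(|m|,\frac12)-\delta'$, because $I$ fills the space between $0$ and $m$ up to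 distance $\frac12$. Hence $\min(|m|,\frac12)\le2\delta'<\frac12$, so $|m|\le2\delta'$ and
$$|(E-m)\Delta I|\le|(E-m)\Delta(I-m)|+|(I-m)\Delta I|\le\delta'+2|m|\le5\delta'.$$
The number $m$ does not depend on $v$. After replacing $E$ by $E-m$ (for every exponent, from now on) we have, with $h=1_E-1_I$ and $N=\|h\|_1=|E\Delta I|$,
$$\int_{x<0}h=\int_{x>0}h=0,\qquad \operatorname{dist}(E)\le N\le5\operatorname{dist}(E).\tag{1}$$
Moreover $|h|\in\{0,1\}$, $h\le0$ on $I$ and $h\ge0$ off $I$. We always take $\operatorname{dist}(E)$, hence $N$, small, in particular $N\le1$.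

*Example.* For small $\epsilon>0$ let $E_\epsilon=[-\frac12,\frac12-2\epsilon]\cup[\frac12-\epsilon,\frac12+\epsilon]$. Then $|E_\epsilon|=1$, both halves have measure $\frac12$, and $h=1$ on $(\frac12,\frac12+\epsilon)$, $h=-1$ on $(\frac12-2\epsilon,\frac12-\epsilon)$, so $N=2\epsilon$.

**Step 2: expand.** The purpose is to isolate the first variation. For real $a$ and complex $z$,
$$|a+z|^4=(a^2+2a\,\mathrm{Re}\,z+|z|^2)^2=a^4+4a^3\mathrm{Re}\,z+\big[2a^2|z|^2+4a^2(\mathrm{Re}\,z)^2+4a|z|^2\mathrm{Re}\,z+|z|^4\big],$$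
and the bracket is at most $8a^2|z|^2+3|z|^4$, since $4|a||z|^3\le2a^2|z|^2+2|z|^4$. With $a=\operatorname{sinc}\xi$, $z=\hat h(\xi)$, and $K$ the Fourier transform of $\operatorname{sinc}^3$, Fubini gives $\int\operatorname{sinc}^3\mathrm{Re}\,\hat h=\int Kh$; and $\int h=0$ lets us subtract a constant from $K$:
$$\|\widehat{1_E}\|_4^4-\|\widehat{1_I}\|_4^4\le4\int\big(K(x)-K(\tfrac12)\big)h(x)\,dx+8\int\operatorname{sinc}^2|\hat h|^2+3\int|\hat h|^4.\tag{2}$$

**Step 3: the first variation is negative.** Here $K=1_I*1_I*1_I$. Since $1_I*1_I=(1-|x|)_+$, one integration gives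
$$K(x)=\tfrac34-x^2\ \ (|x|\le\tfrac12),\qquad K(x)=\tfrac12(\tfrac32-|x|)^2\ \ (\tfrac12\le|x|\le\tfrac32),\qquad K(x)=0\ \ (|x|\ge\tfrac32).$$
So $K(\frac12)=\frac12$. Inside, $K(x)-\frac12=(\frac12-|x|)(\frac12+|x|)\ge\frac12\rho(x)$. At $|x|=\frac12+b$, $\frac12-K(x)=b-\frac{b^2}2\ge\frac b2$ for $0<b\le1$, and $\frac12-K(x)=\frac12$ for $b\ge1$; in both cases it is at least $\frac12\rho(x)$. Because $h\le0$ inside and $h\ge0$ outside, the first term in (2) is at most $-2P$, where $P=\int\rho|h|$.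

For $E_\epsilon$ this term can be computed exactly, with $t$ the distance to the endpoint: $4\big[\int_0^\epsilon(-t+\frac{t^2}2)dt-\int_\epsilon^{2\epsilon}(t-t^2)dt\big]=-8\epsilon^2+10\epsilon^3$, while $P=2\epsilon^2$.

**Step 4: $P$ cannot be too small.** We need this to compare powers of $N$ with $P$. For $t<1$ the set $\{\rho\le t\}$ has measure at most $4t$. As $|h|\le1$, at most $N/2$ of the mass of $|h|$ lies in $\{\rho<N/8\}$. So at least half of the mass lies in $\{\rho\ge N/8\}$, and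
$$\tfrac1{16}N^2\le P\le N.\tag{3}$$

**Step 5: the remainder is smaller than $P$.** Because $h$ has mean zero on each half line,
$$\hat h(\xi)=\int_{x>0}h(x)\big(e^{-2\pi ix\xi}-e^{-\pi i\xi}\big)dx+\int_{x<0}h(x)\big(e^{-2\pi ix\xi}-e^{\pi i\xi}\big)dx ,$$
so $|\hat h(\xi)|\le\int|h|\min\big(2,2\pi|\xi|\,\big||x|-\tfrac12\big|\big)dx$. The minimum is at most $2\pi|\xi|\rho$ where $\rho<1$ and at most $2=2\rho$ where $\rho=1$. Hence
$$|\hat h(\xi)|\le2\pi(1+|\xi|)P.\tag{4}$$
Put $X=(N/P^2)^{1/3}$; it is at least $1$ because $P^2\le N^2\le N$. Since $|\operatorname{sinc}\xi|\le\min(1,\frac1{\pi|\xi|})$, we have $(1+|\xi|)|\operatorname{sinc}\xi|\le2$. Using (4) for $|\xi|\le X$ and Plancherel ($\|\hat h\|_2^2=N$) for $|\xi|>X$,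
$$\int\operatorname{sinc}^2|\hat h|^2\le32\pi^2P^2X+\frac N{X^2}=(32\pi^2+1)P^2X=C\,P\,(PN)^{1/3}\le C\,P\,N^{2/3}.$$
By Hausdorff–Young and (3), $\int|\hat h|^4\le\|h\|_{4/3}^4=N^3\le16NP$. So (2) gives $\|\widehat{1_E}\|_4^4-\|\widehat{1_I}\|_4^4\le-2P+C(N^{2/3}+N)P\le-P$ for small $N$. If equality $\Phi_4(E)=\Phi_4([0,1])$ holds then $P=0$, so $h=0$ a.e. $\square$

## 2. General $q$: the weight $w$, the statements, and the expansion

Let us see what the exponent $4$ was used for. The polynomial expansion in Step 2 is replaced below by Taylor's formula for $|\cdot|^q$. In Step 3 the kernel was an explicit spline; for general $q$ it is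
$$K(x)=K_s(x)=\int|\operatorname{sinc}\xi|^s\operatorname{sinc}\xi\,\cos(2\pi x\xi)\,d\xi,\tag{5}$$
an even continuous function (since $|\operatorname{sinc}|^{1+s}\in L^1$) with no closed form. We need to know that it is larger than $K(\frac12)$ inside $I$, smaller outside, and how fast it leaves the value $K(\frac12)$. In Step 5 the remainder was $O(N^{2/3}P)$; for small $q$ the powers may no longer favor us. These are the two real problems, and the second is the serious one.

For small $s$ the kernel leaves $K(\frac12)$ faster than linearly, because its Fourier transform decays only like $|\xi|^{-1-s}$. So the weight $\rho$ must be changed. For $0<t\le1$ put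
$$w(t)=t^s\ \ (2<q<3),\qquad w(t)=t\log(4/t)\ \ (q=3),\qquad w(t)=t\ \ (q>3),$$
and $w(0)=0$. Each is increasing on $[0,1]$; for $q=3$ the derivative is $\log(4/t)-1\ge\log4-1>0$. Let
$$\Lambda(h)=\|\widehat{1_E}\|_q^q-\|\widehat{1_I}\|_q^q,\qquad B=\int w(\rho)|h|.$$
For $E_\epsilon$, $\rho\le2\epsilon$ on the support of $h$, so $B\le2\epsilon\,w(2\epsilon)$.

**Theorem 2.** For every $q\in(2,\infty)$ there are $\delta,c,C>0$ such that for every $E$ with $|E|=1$, $\operatorname{dist}(E)<\delta$, normalized as in (1),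
$$cB\le\|\widehat{1_I}\|_q^q-\|\widehat{1_E}\|_q^q\le CB.$$
In particular $\Phi_q(E)\le\Phi_q([0,1])$ whenever $|E|=1$ and $\operatorname{dist}(E)<\delta$, with equality if and only if $E$ is an interval up to a null set. Thus intervals are local maximizers of $\Phi_q$, strict modulo null sets and affine maps, for every $q\in(2,\infty)$.

**Corollary 3.** For such $E$, $\Phi_q(E)^q\le\Phi_q([0,1])^q-c\operatorname{dist}(E)\,w(\operatorname{dist}(E))$. That is, the deficit is $\gtrsim\operatorname{dist}^{q-1}$ for $q<3$, $\operatorname{dist}^2\log(1/\operatorname{dist})$ for $q=3$, and $\operatorname{dist}^2$ for $q>3$. These rates are sharp.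

**The expansion.** For $a,z\in\mathbb C$ put $\mathcal R(a,z)=|a+z|^q-|a|^q-q|a|^{q-2}\mathrm{Re}(\bar az)$. The function $F(a)=|a|^q$ on $\mathbb C=\mathbb R^2$ is convex and $C^2$, with gradient $q|a|^{q-2}a$ and Hessian eigenvalues $q|a|^{q-2}$ and $q(q-1)|a|^{q-2}$. So $\mathcal R\ge0$ and
$$\mathcal R(a,z)=\int_0^1(1-t)F''(a+tz)[z,z]\,dt\le C(|a|+|z|)^{q-2}|z|^2 .$$
The gradient of $\mathcal R$ in $z$ is $\nabla F(a+z)-\nabla F(a)$, of size at most $C(|a|+|z|)^{q-2}|z|$; integrate it along the segment from $z'$ to $z$. Thus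
$$0\le\mathcal R\le C(|a|^{q-2}|z|^2+|z|^q),\qquad|\mathcal R(a,z)-\mathcal R(a,z')|\le C\big(|a|^{q-2}+(|z|+|z'|)^{q-2}\big)(|z|+|z'|)|z-z'|.\tag{6}$$
Put $R(h)=\int\mathcal R(\widehat{1_I},\hat h)\,d\xi$. Fubini gives $\int|\widehat{1_I}|^s\,\widehat{1_I}\,\mathrm{Re}\,\hat h\,d\xi=\int Kh$, and since $\int h=0$,
$$\Lambda(h)=q\int\big(K(x)-K(\tfrac12)\big)h(x)\,dx+R(h).\tag{7}$$

The kernel facts we need are these; they are proved in Section 3.

**Lemma 4.** For every $s>0$: $K(x)-K(\frac12)\ge c\,w(\rho(x))$ for $|x|<\frac12$; $K(\frac12)-K(x)\ge c\,w(\rho(x))$ for $|x|>\frac12$; and $|K(x)-K(\frac12)|\le C\,w(\rho(x))$ for all $x$.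

**Consequences.** By the sign pattern of $h$, Lemma 4 gives $(K-K(\frac12))h=-|K-K(\frac12)||h|\le0$ a.e., so for some $c_1>0$
$$-CB\le q\int\big(K-K(\tfrac12)\big)h\le-c_1B.\tag{8}$$
As $R\ge0$, we get $\Lambda(h)\ge-CB$, which is the right-hand inequality of Theorem 2. What remains is $\Lambda(h)\le-cB$, and the only enemy is $R(h)$. The size facts from Section 1 carry over: at least half of the mass of $|h|$ lies in $\{\rho\ge N/8\}$, $w$ is increasing, and $w(t/8)\ge c\,w(t)$, so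
$$B\ge c\,N\,w(N),\qquad\tfrac1{16}N^2\le P=\int\rho|h|\le N,\qquad\int|\hat h|^q\le\|h\|_p^q=N^{q-1}.\tag{9}$$

## 3. The kernel $K_s$: proof of Lemma 4

**Upper bound.** We have $|\cos2\pi x\xi-\cos\pi\xi|\le\min(2,2\pi|\xi|\,||x|-\frac12|)$, hence
$$|K(x)-K(\tfrac12)|\le C\int\min(1,|\xi|^{-1-s})\min\big(1,|\xi|\,\big||x|-\tfrac12\big|\big)d\xi .$$
If $\rho(x)=1$, this is at most $C\le Cw(1)$. If $\rho=\rho(x)<1$, the range $|\xi|\le1$ contributes at most $C\rho$, the range $1\le|\xi|\le1/\rho$ contributes $C\rho\int_1^{1/\rho}\xi^{-s}d\xi$, and the range $|\xi|\ge1/\rho$ contributes $C\rho^s$. The middle term is at most $C\rho^s$, $C\rho\log(1/\rho)$, $C\rho$ for $s<1$, $s=1$, $s>1$ respectively. In each case the sum is at most $Cw(\rho)$.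

The lower bounds need a different idea in each range: for $0<s<2$ we expand $|\sin\pi\xi|^s$ with positive coefficients; for $s>2$ we peel off two factors $\operatorname{sinc}$ and induct. The case $s=2$ was Step 3 of Section 1.

### 3.1. The range $0<s<2$

**Step 1: a positive expansion.** The purpose is to remove the power of the sine. With $\beta=s/2\in(0,1)$, the binomial series reads $(1-x)^\beta=1-\sum_{n\ge1}\beta_nx^n$ with all $\beta_n>0$, and letting $x\to1$ gives $\sum\beta_n=1$. So $(1-x)^\beta=\sum_{n\ge1}\beta_n(1-x^n)$ on $[-1,1]$. Also $\cos^n\theta=\sum_{k\ge0}p_{n,k}\cos k\theta$ with $p_{n,k}\ge0$ and $\sum_kp_{n,k}=1$. As $|\sin\pi\xi|^s=2^{-\beta}(1-\cos2\pi\xi)^\beta$,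
$$|\sin\pi\xi|^s=\sum_{k\ge1}2\alpha_k(1-\cos2\pi k\xi),\qquad\alpha_k\ge0,\quad\alpha_1>0,\quad\sum\alpha_k<\infty.\tag{10}$$
Here $\alpha_1>0$ because $\beta_1p_{1,1}=\beta>0$.

**Step 2: the difference as a sum of sine integrals.** Let $\sigma(y)=\sin2\pi y\xi$. For real $b$, product-to-sum formulas give
$$\sin\pi\xi\,\big(\cos\pi\xi-\cos\pi(1+2b)\xi\big)=\tfrac12[\sigma(1)-\sigma(1+b)+\sigma(b)].$$
This is $O(\min(1,|\xi|^3))$ for fixed $b$, because the linear terms cancel: $1-(1+b)+b=0$. Since $\sum\alpha_k<\infty$ and $\int\min(1,|\xi|^3)|\xi|^{-1-s}d\xi<\infty$, Fubini and (10) give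
$$K(\tfrac12)-K(\tfrac12+b)=\sum_k\alpha_k\int(1-\cos2\pi k\xi)\,[\sigma(1)-\sigma(1+b)+\sigma(b)]\,\frac{\operatorname{sgn}\xi\,d\xi}{|\pi\xi|^{1+s}}.\tag{11}$$

**Step 3: evaluate the integrals.** If $\sum c_jy_j=0$ (finite sum), then
$$\int\sum_jc_j\sin(2\pi y_j\xi)\,\frac{\operatorname{sgn}\xi}{|\pi\xi|^{1+s}}\,d\xi=\sum_jc_jS(y_j),$$
where $S$ is the odd extension of the following $f:[0,\infty)\to\mathbb R$, with $\kappa>0$:

* $s<1$: $f(y)=\kappa y^s$, $\kappa=\frac{2^{1+s}}\pi\int_0^\infty\frac{\sin v}{v^{1+s}}dv$;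
* $s=1$: $f(y)=-\kappa y\log y$, $\kappa=\frac4\pi$;
* $1<s<2$: $f(y)=-\kappa y^s$, $\kappa=\frac{2^{1+s}}\pi\int_0^\infty\frac{v-\sin v}{v^{1+s}}dv$.

Indeed, for $y>0$ the substitution $v=2\pi y\xi$ turns $2\int_0^\infty\sin(2\pi y\xi)(\pi\xi)^{-1-s}d\xi$ into $\frac{2^{1+s}}\pi y^s\int_0^\infty\frac{\sin v}{v^{1+s}}dv$. For $s<1$ this converges, and it is positive because the contributions of successive half periods alternate and decrease. For $1<s<2$ we may replace $\sin v$ by $\sin v-v$, because $\sum c_jy_j=0$; then the integral converges at $0$ ($s<3$) and at infinity ($s>1$). For $s=1$, cut off at $|\xi|>\epsilon$: each term is $\frac{4y}\pi\int_{2\pi y\epsilon}^\infty\frac{\sin v}{v^2}dv=\frac{4y}\pi\big[\log\frac1\epsilon-\log y+\text{const}+o(1)\big]$ for $y>0$, and odd in $y$. Multiply by $c_j$ and sum: the terms $\log\frac1\epsilon+\text{const}$ drop out. The full integrand is $O(|\xi|)$ near $0$, so the limit $\epsilon\to0$ is the integral.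

In all three cases $f$ is continuous, $f(0)=0$, and on $(0,\infty)$
$$f''<0,\qquad f'''>0.$$
For $f=\pm\kappa y^s$ differentiate; for $s=1$, $f''=-\kappa/y$ and $f'''=\kappa/y^2$.

Now $(1-\cos2\pi k\xi)\sigma(y)=\frac12[2\sigma(y)-\sigma(y+k)-\sigma(y-k)]$, and the sum of coefficient times argument in (11) is zero. So
$$K(\tfrac12)-K(\tfrac12+b)=\tfrac12\sum_k\alpha_kE_k(b),\quad E_k(b)=D_k(1)-D_k(1+b)+D_k(b),\quad D_k(y)=2S(y)-S(y+k)-S(y-k).\tag{12}$$

**Step 4: outside, $b>0$.** We show that every $E_k(b)$ is positive and that $E_1(b)$ has the right size. Let $\nu(y)=f(y+1)-f(y)$ for $y\ge0$; since $f''<0$ and $f'''>0$, $\nu$ is strictly decreasing and convex. Let $\tilde\nu(u)=S(u+1)-S(u)$ for $u\in\mathbb R$, so that $\tilde\nu=\nu$ on $[0,\infty)$. I claim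
$$E_k(b)=2(\nu(0)-\nu(b))+[\tilde\nu(k-1-b)-\nu(k-1)]+[\nu(k+b)-\nu(k)].\tag{13}$$
The first term is $2S(1)-2S(1+b)+2S(b)$. By oddness the middle bracket is $S(k-b)-S(k-1-b)-S(k)+S(k-1)=-S(b-k)+S(1+b-k)-S(k)-S(1-k)$, and the last one is $S(k+b+1)-S(k+b)-S(k+1)+S(k)$. The terms $\pm S(k)$ cancel and the sum is $E_k(b)$.

*If $b\le2k-1$*, then $\tilde\nu(u)\ge\nu(k-1)$ for $u=k-1-b$:

* if $u\ge0$, then $u\le k-1$ and $\nu$ is decreasing;
* if $-1<u<0$, then $\tilde\nu(u)=f(1+u)+f(-u)\ge f(1)=\nu(0)\ge\nu(k-1)$, since a concave $f$ with $f(0)=0$ is subadditive;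
* if $u\le-1$, then $\tilde\nu(u)=f(-u)-f(-u-1)=\nu(b-k)$ with $0\le b-k\le k-1$.

Convexity gives $\nu(k)-\nu(k+b)\le\nu(0)-\nu(b)$. So $E_k(b)\ge\nu(0)-\nu(b)>0$.

*If $b\ge2k-1$*, then $b\ge k$ and $\tilde\nu(k-1-b)=\nu(b-k)$. By convexity $\nu(b-k)+\nu(b+k)\ge2\nu(b)$, so $E_k(b)\ge2\nu(0)-\nu(k-1)-\nu(k)>0$.

Keeping only $k=1$ in (12), and using the first alternative for $b\le1$ and the second for $b\ge1$,
$$K(\tfrac12)-K(\tfrac12+b)\ge\tfrac12\alpha_1\big[\nu(0)-\nu(\min(b,1))\big].$$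
For $0<b\le1$ we have $\nu(0)-\nu(b)=f(1)+f(b)-f(1+b)\ge c\,w(b)$:

* $s<1$: it equals $\kappa(1+b^s-(1+b)^s)\ge\kappa(1-s)b^s$, as $(1+b)^s\le1+sb\le1+sb^s$;
* $s=1$: it equals $\kappa\big((1+b)\log(1+b)+b\log\frac1b\big)\ge\kappa b(1+\log\frac1b)\ge\frac{\kappa}{\log4}\,b\log\frac4b$;
* $1<s<2$: it equals $\kappa((1+b)^s-1-b^s)=\kappa s\int_0^b[(1+t)^{s-1}-t^{s-1}]dt\ge\kappa s(2^{s-1}-1)b$, since the integrand decreases on $[0,1]$.

As $\rho(\frac12+b)=\min(b,1)$ and $K$ is even, the outside bound is proved.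

**Step 5: inside, $b=-a$ with $0<a\le\frac12$.** Let $\psi_k(y)=f(k+y)-f(k-y)$ on $[0,1]$. There $D_k=2f-\psi_k$, and $D_k$ is odd, so
$$-E_k(-a)=2[f(a)+f(1-a)-f(1)]+\psi_k(1)-\psi_k(a)-\psi_k(1-a).$$
Since $f''$ is increasing, $\psi_k''(y)=f''(k+y)-f''(k-y)\ge0$; with $\psi_k(0)=0$ this makes $\psi_k$ superadditive, so the last three terms sum to something nonnegative. Therefore $K(\frac12-a)-K(\frac12)\ge\big(\sum_k\alpha_k\big)[f(a)+f(1-a)-f(1)]$, and this is at least $c\,w(a)$:

* $s<1$: $a^s+(1-a)^s-1\ge a^s-a\ge(1-2^{s-1})a^s$;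
* $s=1$: $f(1)=0$ and $f(1-a)\ge0$, so $f(a)+f(1-a)\ge\kappa a\log\frac1a\ge\frac\kappa3a\log\frac4a$, as $a\le\frac12$;
* $1<s<2$: $1-a^s-(1-a)^s=s\int_0^a[(1-t)^{s-1}-t^{s-1}]dt\ge s\frac a2\big[(\frac34)^{s-1}-(\frac14)^{s-1}\big]$, integrating only over $t\le\frac a2\le\frac14$, where the nonnegative integrand, decreasing in $t$, is at least its value at $\frac14$.

### 3.2. The range $s>2$, by induction in steps of $2$

Assume the Lemma for $s-2$; we only use the strict inequalities $K_{s-2}(x)>K_{s-2}(\frac12)>K_{s-2}(y)$ for $|x|<\frac12<|y|$. Put $g=|\operatorname{sinc}|^s$ and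
$$Q_s(t)=\int g(\xi)\cos2\pi t\xi\,d\xi .$$

**Step 1: $Q_s$ decreases on $[0,1]$.** As $|\operatorname{sinc}|^s=(|\operatorname{sinc}|^{s-2}\operatorname{sinc})\operatorname{sinc}$, we have $Q_s=1_I*K_{s-2}$. So $Q_s'(t)=K_{s-2}(t+\frac12)-K_{s-2}(t-\frac12)<0$ on $(0,1)$, where $t+\frac12>\frac12>|t-\frac12|$. Likewise $K_s=1_I*Q_s$, i.e. $K_s(x)=\int_{x-1/2}^{x+1/2}Q_s$, and $Q_s$ is even. Recall $w(t)=t$ here.

**Step 2: inside.** Let $0\le x<\frac12$ and $a=\frac12-x\in(0,\frac12]$. Then $K_s(x)-K_s(\frac12)=\int_{-a}^{1-a}Q_s-\int_0^1Q_s=\int_0^aQ_s-\int_{1-a}^1Q_s$. Since $Q_s$ decreases on $[0,1]$, $\frac1a\int_0^aQ_s$ is nonincreasing and $\frac1a\int_{1-a}^1Q_s$ is nondecreasing in $a$. So the difference is at least $ca$ with $c=2\big[\int_0^{1/2}Q_s-\int_{1/2}^1Q_s\big]>0$.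

**Step 3: the values of $Q_s$ beyond $1$ stay below the mean over $[0,1]$.** This is the fact that replaces monotonicity outside $[0,1]$.

*Claim.* $K_s(\frac12)-Q_s(u)\ge c_s>0$ for all $u\ge1$.

Since $\operatorname{sinc}\xi\cos\pi\xi=\operatorname{sinc}2\xi$, $K_s(\frac12)=\int_0^1Q_s=\int g(\xi)\operatorname{sinc}(2\xi)\,d\xi$, so the difference is $\int g\,[\operatorname{sinc}2\xi-\cos2\pi u\xi]\,d\xi$. We treat $|\xi|<1$ and $|\xi|>1$ separately.

For $|\xi|<1$ integrate by parts, using $g(1)=0$. With $\mathrm{Si}(z)=\int_0^z\frac{\sin v}vdv$,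
$$2\int_0^1g\,[\operatorname{sinc}2\xi-\cos2\pi u\xi]\,d\xi=\frac1\pi\int_0^1(-g'(t))\Big[\mathrm{Si}(z)-\frac{\sin uz}u\Big]_{z=2\pi t}dt,\qquad-g'\ge0\text{ on }(0,1).$$
First, $\frac{\sin x}x\le0.13$ for $x\ge\pi$. It is $\le0$ on $[\pi,2\pi]$ and $[3\pi,4\pi]$, and $\le\frac1{4\pi}<0.08$ for $x\ge4\pi$. On $[2\pi,3\pi]$ write $x=2\pi+y$: the maximum of $\sin y-0.13y$ is at $\cos y=0.13$, where $y>1.44$ and $\sin y<0.992$, so it is below $0.805<0.13\cdot2\pi$. Now write $\frac{\sin uz}u=z\cdot\frac{\sin uz}{uz}$ with $uz\ge z$, and recall that $\frac{\sin v}v$ decreases on $(0,\pi)$.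

* $0<z\le\frac{2\pi}3$: here $\frac{\sin z}z>0.41$. Whether $uz\le\pi$ or $uz\ge\pi$, $\frac{\sin uz}{uz}\le\frac{\sin z}z$. So $\frac{\sin uz}u\le\sin z\le\mathrm{Si}(z)$, the last because $\cos z\le\frac{\sin z}z$ on $(0,\pi)$. The bracket is $\ge0$.
* $\frac{2\pi}3\le z\le\pi$: $\frac{\sin uz}u\le\max(\sin z,0.13z)<0.87$. The alternating Taylor series $x-\frac{x^3}{18}+\frac{x^5}{600}-\frac{x^7}{35280}$ at $x=\frac{2\pi}3$ is a lower bound for $\mathrm{Si}$ and exceeds $1.64$, and $\mathrm{Si}$ increases on $[0,\pi]$. The bracket is $\ge0.77$.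
* $\pi\le z\le2\pi$: $\frac{\sin uz}u\le0.13\cdot2\pi<0.817$. As $\mathrm{Si}$ decreases here, $\mathrm{Si}(z)\ge\mathrm{Si}(2\pi)$. Two integrations by parts give
$$\int_{2\pi}^\infty\frac{\sin v}vdv=\frac1{2\pi}-\int_{2\pi}^\infty\frac{2\sin v}{v^3}dv\le\frac1{2\pi},\tag{14}$$
the last integral being a sum of alternating decreasing terms that starts with a positive one. So $\mathrm{Si}(2\pi)\ge\frac\pi2-\frac1{2\pi}>1.411$, and the bracket is $\ge0.59$.

So the bracket is $\ge0$ always and $\ge0.59$ for $t\ge\frac13$. Since $\int_{1/3}^1(-g')=g(\frac13)$ and $\operatorname{sinc}\frac13=\frac{3\sqrt3}{2\pi}>0.826$, the part over $|\xi|<1$ is at least $\frac{0.59}\pi(0.826)^s$.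

For $|\xi|>1$: $\int_n^{n+1}g\operatorname{sinc}(2\xi)\,d\xi\ge0$ for $n\ge1$. Indeed $|\sin\pi\xi|^s$ is symmetric and $\sin2\pi\xi$ antisymmetric about $n+\frac12$, $\sin2\pi\xi$ is positive on the first half, and $\xi^{-s-1}$ decreases. The cosine term costs at most $2\int_1^\infty g$. Since $|\sin|^s\le\sin^2$ and $(\pi\xi)^{-(s-2)}\le\pi^{-(s-2)}$ for $\xi\ge1$, an integration by parts and (14) give
$$2\int_1^\infty g\le\pi^{-(s-2)}\,2\int_1^\infty\operatorname{sinc}^2=\pi^{-(s-2)}\,\frac2\pi\int_{2\pi}^\infty\frac{\sin v}vdv\le\pi^{-s}.$$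
Altogether $K_s(\frac12)-Q_s(u)\ge\frac{0.59}\pi(0.826)^s-(0.3184)^s$. At $s=2$ the two terms are at least $0.128$ and at most $0.1014$, and their ratio increases with $s$. So the difference is positive for $s\ge2$, and the claim is proved.

**Step 4: outside.** Let $x=\frac12+b$, $b>0$, so $K_s(x)=\int_b^{1+b}Q_s$. If $b\ge1$, the claim gives $K_s(x)\le K_s(\frac12)-c_s$. If $0<b<1$, then
$$K_s(\tfrac12)-K_s(x)=\int_0^bQ_s-\int_1^{1+b}Q_s\ge b\,K_s(\tfrac12)-b\,(K_s(\tfrac12)-c_s)=c_sb.$$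
We used $\int_0^bQ_s\ge b\int_0^1Q_s$ (monotonicity) and the claim. This completes the induction and the proof of Lemma 4. $\square$

## 4. Exponents $q\ge3$: the remainder is $o(B)$

Now $s\ge1$. We repeat Step 5 of Section 1 with a general decay exponent. Let $\sigma=\min(s,2)\in[1,2]$ and $X=(N/P^2)^{1/3}\ge1$. Since $|\widehat{1_I}|^s\le C(1+|\xi|)^{-\sigma}$, the bound (4) for $|\xi|\le X$ and Plancherel for $|\xi|>X$ give
$$\int|\widehat{1_I}|^s|\hat h|^2\le C\big(P^2X^{3-\sigma}+X^{-\sigma}N\big)=2C\,NX^{-\sigma}=C\,P^{2\sigma/3}N^{1-\sigma/3},\tag{15}$$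
because $P^2X^3=N$.

**The case $q>3$.** Here $\sigma>1$ and $B=P$. Divide (15) by $P$. If $\sigma\ge\frac32$, then $P\le N$ gives $P^{2\sigma/3-1}N^{1-\sigma/3}\le N^{\sigma/3}$. If $\sigma<\frac32$, the exponent of $P$ is negative and $P\ge cN^2$ gives $P^{2\sigma/3-1}N^{1-\sigma/3}\le CN^{4\sigma/3-2+1-\sigma/3}=CN^{\sigma-1}$. Also $\int|\hat h|^q\le N^{q-1}\le CN^{q-3}P$. By (6), $R(h)=o(1)P=o(1)B$ as $N\to0$, and (7), (8) give $\Lambda\le-\frac{c_1}2B$ for small $N$.

**The case $q=3$.** Here $\sigma=1$, and we must win a logarithm. By (6), (9), (15), $R\le C(P^{2/3}N^{2/3}+N^2)\le CP^{2/3}N^{2/3}$, the last because $N^2\le16P$ yields $N^{4/3}\le CP^{2/3}$. Write $P=\lambda N^2$ with $\lambda\ge\frac1{16}$. Then $R\le C\lambda^{2/3}N^2$, while $B=\int\rho\log(4/\rho)|h|\ge(\log4)\lambda N^2$. Let $\epsilon>0$. There is $\lambda_\epsilon$ such that $R\le\epsilon B$ whenever $\lambda\ge\lambda_\epsilon$. If $\lambda\le\lambda_\epsilon$, the mass of $|h|$ in $\{\rho>\sqrt N\}$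 is at most $P/\sqrt N\le\lambda_\epsilon N^{3/2}\le N/2$ for small $N$, and the mass in $\{\rho<N/16\}$ is at most $N/4$. So at least $N/4$ of the mass lies in $\{N/16\le\rho\le\sqrt N\}$, and
$$B\ge\frac N4\cdot\frac N{16}\log\frac4{\sqrt N}\ge c\,N^2\log(1/N).$$
Since $R\le C\lambda_\epsilon^{2/3}N^2$, again $R\le\epsilon B$ for small $N$. With $\epsilon=\frac{c_1}2$, $\Lambda\le-\frac{c_1}2B$.

This proves the inequalities of Theorem 2 for $q\ge3$.

## 5. Exponents $2<q<3$: gain and loss of the same size $N^{q-1}$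

Let $0<s<1$, so $w(t)=t^s$. It is natural to try the same comparison. The gain is $B\ge cN^{1+s}=cN^{q-1}$, and the Hausdorff–Young part of the remainder bound is also $N^{q-1}$. One might hope that $R(h)$ is really smaller. It is not.

**Example: for $E_\epsilon$ the remainder is comparable to the gain.** The lower Hessian eigenvalue gives $F''(x)[z,z]\ge q|x|^{q-2}|z|^2$, and $|a+tz|\ge|t-t_0||z|$ with $t_0=-\mathrm{Re}(a\bar z)/|z|^2$. So
$$\mathcal R(a,z)\ge q|z|^q\int_0^1(1-t)|t-t_0|^s\,dt\ge c|z|^q,$$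
because the integral is a positive continuous function of $t_0$ that tends to infinity as $|t_0|\to\infty$. For $E_\epsilon$ we have $h(\frac12+\epsilon y)=\chi(y)$ with the fixed function $\chi=1_{(0,1)}-1_{(-2,-1)}$. Hence $\|\hat h\|_q^q=\epsilon^{q-1}\|\hat\chi\|_q^q$ and $R(h)\ge cN^{q-1}$, while $B\le2\epsilon\,w(2\epsilon)=N^{1+s}=N^{q-1}$. No estimate of orders of magnitude can show that (7) is negative here: two quantities of the same order with opposite signs must be compared exactly.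

**How large can the loss be?** We first check that it is never of larger order. Let $k$ be real and measurable with $|k|\le1$ and $\|k\|_1=\mu<\infty$. Then
$$\int|\hat k|^q\le\|k\|_p^q\le\mu^{q-1}=\mu^{1+s},\qquad\int|\widehat{1_I}|^s|\hat k|^2\le C\int|\xi|^{-s}|\hat k|^2=C\iint k(x)k(y)|x-y|^{s-1}dx\,dy\le C\mu^{1+s}.\tag{16}$$
For the equality write $|\xi|^{-s}=c\int_0^\infty e^{-\pi t\xi^2}t^{s/2-1}dt$ and $\int e^{-\pi t\xi^2}|\hat k|^2d\xi=t^{-1/2}\iint k(x)k(y)e^{-\pi(x-y)^2/t}dx\,dy$; then $\int_0^\infty t^{(s-3)/2}e^{-\pi d^2/t}dt=C\,d^{\,s-1}$ by scaling, convergent since $s<1$. For the last inequality fix $x$: as $|k|\le1$ has mass $\mu$ and $|y|^{s-1}$ is symmetric decreasing, $\int|k(y)||x-y|^{s-1}dy\le\int_{|y|<\mu/2}|y|^{s-1}dy=C\mu^s$. This also gives the absolute convergence needed for Fubini.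

So $R(h)\le C_2N^{1+s}$ and
$$\Lambda(h)\le-c_1B+C_2N^{1+s}.\tag{17}$$
Put $C_3=2C_2/c_1$. If $B\ge C_3N^{1+s}$, then $\Lambda\le-\frac{c_1}2B$ and we are done. The only dangerous sets have $N>0$ and
$$B<C_3N^{1+s}.\tag{18}$$

**What (18) says.** Since $B=\int\rho^s|h|$, the mass of $|h|$ at distance more than $WN$ from the endpoints is at most $(WN)^{-s}B<C_3W^{-s}N$. So all but a small fraction of the perturbation sits within $O(N)$ of the endpoints. Zoom in by the factor $1/N$ at the left endpoint: $E$ becomes a set $A^-$ that differs from the half line $(0,\infty)$ by a bounded perturbation of mean zero. The right endpoint, reflected, gives $A^+$. The Fourier transform of $(0,\infty)$ is $\frac1{2\pi i\eta}$ away from $\eta=0$, and $\widehat{1_E}$ becomes a sum of two edge transforms with relative phase $e^{-2\pi i\eta/N}$, which rotates very fast as $N\to0$. We may hope to average over that phase and be left with one problem for each edge: among such $A$, does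 the half line maximize $\int|\widehat{1_A}|^q$, suitably renormalized? Section 6 answers this exactly, and Section 7 carries out the zoom.

## 6. The half line maximizes the renormalized $L^q$ norm: the edge inequality

**Theorem 5 (edge inequality).** Let $2<q<3$, $A\subset\mathbb R$ measurable, $h=1_A-1_{(0,\infty)}$ compactly supported, $\int h=0$, $r_0(\eta)=\frac1{2\pi i\eta}$, $r_A=r_0+\hat h$. Then
$$J(A):=\int_{\mathbb R}(|r_A|^q-|r_0|^q)\,d\eta\le0.$$
If moreover $\|h\|_1\le1$, $|A\cap(-W_0,0)|\ge\frac18$ and $|(0,W_0)\setminus A|\ge\frac18$, then $J(A)\le-c_5(W_0,q)<0$.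

In this section $h$ is the function in Theorem 5. Let $\operatorname{supp}h\subset[-W,W]$ and $r=r_A$. We have $h\ge0$ on $x<0$, $h\le0$ on $x>0$, $|h|\in\{0,1\}$. Since $\int h=0$, $|\hat h(\eta)|\le C_A'|\eta|$. So $J(A)$ converges absolutely: near $0$ the integrand is $O(|\eta|^{-(q-1)}|\eta|)=O(|\eta|^{-s})$ with $s<1$, and $r_0,\hat h\in L^q(|\eta|\ge1)$.

*Example.* $A=(-1,0)\cup(1,\infty)$ has $h=1_{(-1,0)}-1_{(0,1)}$ and $\|h\|_1=2$. We return to it below.

### 6.1. From the power $|r|^q$ to a logarithm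

Squares are easy: we shall see in 6.3 that $\int(|r_A|^2-|r_0|^2)=0$, a renormalized Plancherel identity. The power $q/2>1$ of $|r|^2$ must be reduced to the square plus something tractable. For $2<q<4$ and $v\ge0$,
$$v^{q/2}=\gamma_q\int_0^\infty\Big[\frac v\tau-\log\Big(1+\frac v\tau\Big)\Big]\tau^{q/2-1}d\tau,\qquad\gamma_q>0.\tag{19}$$
Substituting $\tau=vt$ shows that the right side is a positive multiple of $v^{q/2}$. The integral converges at $0$ because the integrand is $O(\tau^{q/2-2})$ and $q>2$, and at infinity because it is $O(\tau^{q/2-3})$ and $q<4$. The square contributes nothing, so we want: *the half line minimizes $\int\log(1+|r_A|^2/\tau)\,d\eta$ for every $\tau>0$*. Integrals of logarithms of moduli are what outer functions compute.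

Fix $\tau>0$, $\ell=\sqrt\tau$, and put
$$L_A(\tau)=\int\log\big(1+|r|^2/\tau\big)d\eta,\qquad L_0(\tau)=\int\log\Big(1+\frac1{4\pi^2\eta^2\tau}\Big)d\eta=\tau^{-1/2}.$$
The last value comes from $\int\log(1+\beta^2/\eta^2)d\eta=\int\frac{2\beta^2}{\eta^2+\beta^2}d\eta=2\pi\beta$. Further let
$$M(x)=|A\cap(-\infty,x)|,\qquad d(x,y)=d(y,x)=|\{z\in A:\ z<x,\ z+(y-x)\notin A\}|\quad(x<y).$$
The quantity $d$ measures the failure of $A$ to be invariant under translation to the right. For $A=(0,\infty)$, $d\equiv0$. For $A=(-1,0)\cup(1,\infty)$ and $x=2,y=3$: the points $z\in(-1,0)$ move into the hole $(0,1)$, those in $(1,2)$ stay in $A$, so $d(2,3)=1$.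

**Proposition 6.** $L_A(\tau)\ge\tau^{-1/2}+\Gamma_A(\tau)$, where
$$\Gamma_A(\tau)=\tau^{-2}\iint_{A\times A}e^{-(M(x)+M(y))/\ell}\,d(x,y)\,dx\,dy\ge0.$$

### 6.2. Proof of Proposition 6

We recall three textbook facts about the lower half plane $\{\operatorname{Im}\zeta<0\}$. A bounded analytic function there has boundary values a.e. and is their Poisson integral. The Poisson integral of an $L^1$ function converges to it a.e. at the boundary. *Paley–Wiener*: the functions of $H^2$, that is, analytic with bounded $L^2$ norms on horizontal lines, have as boundary values exactly the $\hat g$ with $g\in L^2$ supported in $[0,\infty)$.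

**Step 1: $L_A$ as a sum of two squared norms.** We seek an identity in which $L_A$ is quadratic in something, so that it can be bounded below by duality. The function $\varphi=\log(1+|r|^2/\tau)\ge0$ is even, since $h$ is real. It is in $L^1$: $r\in L^2$ off a neighborhood of $0$, and near $0$ the singularity is logarithmic. Let
$$a(\zeta)=\exp\Big(\frac1{2\pi i}\int\frac{\varphi(t)}{t-\zeta}\,dt\Big),\qquad\operatorname{Im}\zeta<0.$$
At $\zeta=x-iy$ the real part of the exponent is $-\frac y{2\pi}\int\frac{\varphi(t)\,dt}{(t-x)^2+y^2}$, which is $-\frac12$ times the Poisson integral of $\varphi$. So $|a|\le1$, and the boundary values satisfy $|a|^2=(1+|r|^2/\tau)^{-1}$ a.e. As $\varphi$ is even, $a(-iy)=\exp\big(-\frac y{2\pi}\int\frac{\varphi\,dt}{t^2+y^2}\big)$. Hence $y(1-a(-iy))\to\frac1{2\pi}L_A$ as $y\to\infty$. Now $\mathrm{Re}(1-a)\ge0$ is bounded and harmonic, so the Poisson formula at $-iy$ reads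
$$\int\mathrm{Re}(1-a(t))\,\frac{y^2}{t^2+y^2}\,dt=\pi y(1-a(-iy)),$$
and monotone convergence gives $\int2\,\mathrm{Re}(1-a)\,d\eta=L_A$. Pointwise on the line,
$$\tau^{-1}|ar|^2+|1-a|^2=|a|^2\big(1+|r|^2/\tau\big)+1-2\,\mathrm{Re}\,a=2\,\mathrm{Re}(1-a).$$
Therefore
$$L_A(\tau)=\tau^{-1}\|ar\|_2^2+\|1-a\|_2^2.\tag{20}$$
The function $1-a$ is bounded analytic with $L^2$ boundary values, and it is their Poisson integral. So its $L^2$ norms on horizontal lines are bounded, $1-a\in H^2$, and $1-a=\hat g$ with $g\in L^2$ supported in $[0,\infty)$. Replacing $t$ by $-t$ in the definition shows $\overline{a(\zeta)}=a(-\bar\zeta)$, so $a(-\eta)=\overline{a(\eta)}$ and $g$ is real.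

**The half line as a guide.** For $A=(0,\infty)$ one has $|a|^2=\frac{4\pi^2\eta^2}{4\pi^2\eta^2+1/\tau}$. Take $a=\frac{2\pi i\eta}{2\pi i\eta+1/\ell}$: it has this modulus, and $1-a=\frac{1/\ell}{2\pi i\eta+1/\ell}$ is the transform of $g=\frac1\ell e^{-x/\ell}1_{x>0}$, while $ar_0=\frac1{2\pi i\eta+1/\ell}$ is the transform of $e^{-x/\ell}1_{x>0}$. Then $\tau^{-1}\|ar_0\|_2^2+\|g\|_2^2=\frac1{2\ell}+\frac1{2\ell}=\tau^{-1/2}=L_0(\tau)$, in agreement with (20). To bound $\tau^{-1}\|ar\|^2$ below by testing against a function $k$, with equality for the half line, we need $\hat k=\tau^{-1}ar_0$, i.e. $k=\tau^{-1}e^{-x/\ell}1_{x>0}$. For general $A$ we keep this formula but measure distance along $A$: replace $x$ by $M(x)$.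

**Step 2: the pairing with a test function.** Let
$$k(x)=\tau^{-1}e^{-M(x)/\ell}1_A(x),\qquad\omega(t)=\int k(x)1_A(x-t)\,dx\quad(t>0).$$
Up to null sets $A\subset[-W,\infty)$ and $A\supset(W,\infty)$, and $M(x)=x$ for $x\ge W$ because $\int h=0$. So $k$ is bounded, supported in $[-W,\infty)$ and exponentially decaying. I claim
$$\int\overline{\hat k}\,a\,r\,d\eta=\int_Ak-\int_0^\infty g(t)\omega(t)\,dt.\tag{21}$$
Formally this is Parseval with $r=\widehat{1_A}$ and $a=1-\hat g$, but $1_A\notin L^2$, so we regularize. Let $F_\epsilon=e^{-\epsilon x}1_A\in L^1\cap L^2$, $0<\epsilon\le1$. Then $\hat F_\epsilon(\eta)=\frac1{\epsilon+2\pi i\eta}+\widehat{e^{-\epsilon\cdot}h}(\eta)$ and $a\hat F_\epsilon$ is the transform of $F_\epsilon-g*F_\epsilon$, with $g*F_\epsilon\in L^2$. Parseval gives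
$$\int\overline{\hat k}\,a\hat F_\epsilon\,d\eta=\int kF_\epsilon-\int_0^\infty g(t)\omega_\epsilon(t)\,dt,\qquad\omega_\epsilon(t)=\int k(x)F_\epsilon(x-t)\,dx.$$
Let $\epsilon\to0$. *On the right*, $kF_\epsilon\le e^{\epsilon W}k$. Also $\omega_\epsilon\to\omega$ pointwise by dominated convergence, and $\omega_\epsilon(t)\le e^{\epsilon W}\int_{x\ge t-W}k$, which is bounded and decays exponentially in $t$, hence is dominated in $L^2(0,\infty)$. So the right side converges to that of (21). *On the left, for $|\eta|\le1$*: $|\hat F_\epsilon|\le\frac1{2\pi|\eta|}+C$, and from $|a|\le\min(1,\sqrt\tau/|r|)$ and $|r|\ge\frac1{2\pi|\eta|}-C|\eta|$ we get $|a|\le C|\eta|$, with constants depending on $A,\tau$. So the integrand is bounded, $\hat F_\epsilon\to r$ pointwise for $\eta\ne0$, and dominated convergence applies. *For $|\eta|\ge1$*, $\hat F_\epsilon\to r$ in $L^2(|\eta|\ge1)$ while $a\overline{\hat k}\in L^2$. This proves (21).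

**Step 3: duality.** Integrate $\tau^{-1}|ar|^2\ge2\,\mathrm{Re}(\overline{\hat k}ar)-\tau|\hat k|^2$ and use (21); then add $\|1-a\|_2^2=\|g\|_2^2$ and use $\|g\|^2-2\int g\omega\ge-\|\omega\|^2$. By (20),
$$L_A(\tau)\ge2\int_Ak-\tau\|k\|_2^2-\|\omega\|_{L^2(0,\infty)}^2.\tag{22}$$
The unknown $g$ has disappeared.

**Step 4: evaluation.** $M$ is absolutely continuous with $M'=1_A$ and increases from $0$ to $\infty$, so it carries Lebesgue measure on $A$ to Lebesgue measure on $(0,\infty)$. Thus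
$$\int_Ak=\tau^{-1}\int_0^\infty e^{-m/\ell}dm=\frac1\ell,\qquad\tau\|k\|_2^2=\tau^{-1}\int_0^\infty e^{-2m/\ell}dm=\frac1{2\ell}.$$
By Tonelli, $\|\omega\|^2=\iint k(x)k(y)\,|\{t>0:x-t\in A,\ y-t\in A\}|\,dx\,dy$. For $x<y$ put $z=x-t$: the inner measure is that of $\{z\in A:z<x,\ z+(y-x)\in A\}$, which is $M(x)-d(x,y)=\min(M(x),M(y))-d(x,y)$; symmetrically for $y<x$. As $\int_0^\infty\int_0^\infty e^{-(m+m')/\ell}\min(m,m')\,dm\,dm'=\frac{\ell^3}2$,
$$\|\omega\|^2=\tau^{-2}\frac{\ell^3}2-\Gamma_A(\tau)=\frac1{2\ell}-\Gamma_A(\tau).$$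
Inserting this into (22), $L_A\ge\frac2\ell-\frac1{2\ell}-\frac1{2\ell}+\Gamma_A=\frac1\ell+\Gamma_A$. $\square$

### 6.3. Proof of Theorem 5

**Step 1: insert the representation (19).** Let $v_A=|r_A|^2$, $v_0=|r_0|^2$. To use Fubini we check absolute convergence. The derivative $\partial_v[\frac v\tau-\log(1+\frac v\tau)]=\frac v{\tau(\tau+v)}$ is nonnegative and increasing in $v$, and $\int_0^\infty\tau^{q/2-2}\frac V{\tau+V}d\tau=CV^{s/2}$. So the double integral of the absolute difference is at most $C\int|v_A-v_0|\max(v_A,v_0)^{s/2}d\eta$. Near $0$, $|\hat h|\le C|\eta|$ makes $v_A-v_0=2\,\mathrm{Re}(\bar r_0\hat h)+|\hat h|^2$ bounded and $\max(v_A,v_0)^{s/2}\lesssim|\eta|^{-s}$, $s<1$. On $|\eta|\ge1$, $v_A$ and $v_0$ are bounded and in $L^1$. So this is finite, and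
$$J(A)=\gamma_q\int_0^\infty\tau^{q/2-1}\Big\{\tau^{-1}\int(v_A-v_0)\,d\eta-(L_A(\tau)-L_0(\tau))\Big\}d\tau.$$

**Step 2: the squares cancel.** We have $\int(v_A-v_0)=\|h\|_2^2+2\,\mathrm{Re}\int\bar r_0\hat h$. Let $H(x)=\int_{-\infty}^xh$, a Lipschitz compactly supported function with $\hat H=\frac{\hat h}{2\pi i\eta}\in L^1$: it is bounded near $0$, and a product of two $L^2$ functions on $|\eta|\ge1$. As $\bar r_0=-r_0$, Fourier inversion gives $\int\bar r_0\hat h=-\int\hat H=-H(0)$. By the sign pattern of $h$ and $\int h=0$, $H(0)=\int_{x<0}h=\frac12\|h\|_1$. Since $\|h\|_2^2=\|h\|_1$, we get $\int(v_A-v_0)=0$. (In the example $A=(-1,0)\cup(1,\infty)$: $\|h\|_2^2=2$ and $H(0)=1$.) With Proposition 6,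
$$J(A)\le-\gamma_q\int_0^\infty\tau^{q/2-1}\,\Gamma_A(\tau)\,d\tau\le0.\tag{23}$$

**Step 3: the quantitative part.** Let $1\le\tau\le4$, so $1\le\ell\le2$. In $\Gamma_A$ the regions $x<y$ and $y<x$ contribute equally. In $x<y$ write $d(x,y)$ as an integral over $z$ and change variables $(x,y,z)\to(x,u,z)$ with $u=z+y-x$ (Jacobian $1$). Keep only $z\in A\cap(-W_0,0)$, $u\in(0,W_0)\setminus A$, $x\in(0,4)\cap A$ with $y=x+u-z\in A$; automatically $z<x<y$. Then
$$\Gamma_A\ge2\tau^{-2}\iint_{z,u}\int_{x\in(0,4),\,x\in A,\,x+u-z\in A}e^{-(M(x)+M(y))/\ell}\,dx\,dz\,du\ge\tfrac18\,e^{-(9+2W_0)}\cdot\tfrac1{64}\cdot3.$$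
Here $2\tau^{-2}\ge\frac18$; the $(z,u)$-measure is at least $\frac1{64}$. Since $|(0,\infty)\setminus A|=\frac12\|h\|_1\le\frac12$, each of the conditions $x\in A$ and $x+u-z\in A$ (where $x+u-z>0$) excludes at most $\frac12$ of $(0,4)$, so the $x$-measure is at least $3$. Since $|A\cap(-\infty,0)|\le\frac12$, $M(x)\le\frac92$, and $y\le4+2W_0$ gives $M(y)\le\frac92+2W_0$. Integrating over $\tau\in[1,4]$ in (23) gives $J(A)\le-c_5(W_0,q)<0$. $\square$

## 7. From the edges back to the interval: proof of Theorem 2 for $2<q<3$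

We are in the situation (18), and $h=1_E-1_I$ again. It suffices to find $c_6>0$ with $\Lambda(h)\le-c_6N^{1+s}$ for $N$ small, since then $\Lambda\le-\frac{c_6}{C_3}B$.

**Step 1: cut off the far mass.** We want a perturbation supported within $WN$ of the endpoints. Let $W\ge1$, $WN\le\frac14$ and $\varepsilon_W=2C_3W^{-s}\le1$. By (18), the mass of $|h|$ in $\{\rho>WN\}$ is at most $(WN)^{-s}B\le\frac{\varepsilon_W}2N$. On each half line restrict $h$ to $\{\rho\le WN\}$. Then delete a subset of the part whose sign is in excess, of measure equal to the resulting imbalance, which is at most the far mass on that side. This gives $h'=h1_S$, supported in $\{\rho\le WN\}$, with mean zero on each half line and $\|h-h'\|_1\le\varepsilon_WN$; and $1_I+h'=1_{E'}$ is an indicator function.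

By Lemma 4, $(K-K(\frac12))h\le0$ pointwise, so $\int(K-K(\frac12))h\le\int(K-K(\frac12))h'$. By (6), Cauchy–Schwarz in the first term, Hölder with exponents $p,q$ in the second, and (16) for $h,h',h-h'$,
$$|R(h)-R(h')|\le C\Big[N^{\frac{1+s}2}(\varepsilon_WN)^{\frac{1+s}2}+(N^{1/p})^{q-1}(\varepsilon_WN)^{1/p}\Big]\le C_4\,\varepsilon_W^{1/2}N^{1+s}.$$
Here $q/p=q-1=1+s$ and $\frac1p\ge\frac12$. With (7) for $h$ and $h'$,
$$\Lambda(h)\le\Lambda(h')+C_4\,\varepsilon_W^{1/2}N^{1+s}.\tag{24}$$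

**Step 2: zoom in.** Let $\chi^-(x)=h'(-\frac12+Nx)$ and $\chi^+(x)=h'(\frac12-Nx)$ for $Nx<\frac12$, and $0$ otherwise. They are supported in $[-W,W]$, have mean zero, $\|\chi^\pm\|_1\le1$, $|\chi^\pm|\le1$. In both cases $x<0$ corresponds to points outside $I$, so $\chi^\pm\ge0$ there and $\chi^\pm\le0$ on $x>0$; thus $1_{(0,\infty)}+\chi^\pm=1_{A^\pm}$ is an indicator function. Put $r^\pm=r_0+\hat\chi^\pm=r_{A^\pm}$. Since $\widehat{1_I}(\xi)=\frac{e^{\pi i\xi}-e^{-\pi i\xi}}{2\pi i\xi}$ and $x=\mp\frac12\pm Ny$ transforms the two halves of $\widehat{h'}$ into $Ne^{\pi i\xi}\hat\chi^-(N\xi)$ and $Ne^{-\pi i\xi}\hat\chi^+(-N\xi)$ (upper signs for the left half),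
$$\widehat{1_{E'}}(\xi)=N\big[e^{\pi i\xi}r^-(N\xi)+e^{-\pi i\xi}r^+(-N\xi)\big].$$
With $a(\eta,\phi)=r^-(\eta)+e^{-2\pi i\phi}r^+(-\eta)$, $a_0(\eta,\phi)=r_0(\eta)+e^{-2\pi i\phi}r_0(-\eta)$ and $\eta=N\xi$,
$$\Lambda(h')=N^{q-1}\int\Big[|a(\eta,\tfrac\eta N)|^q-|a_0(\eta,\tfrac\eta N)|^q\Big]d\eta.\tag{25}$$

**Step 3: average over the phase.** *Claim:* as $N\to0$ with $W$ fixed, the integral in (25) equals
$$\int\int_0^1\big[|a(\eta,\phi)|^q-|a_0(\eta,\phi)|^q\big]d\phi\,d\eta+o_W(1),$$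
uniformly in $\chi^\pm$.

*Small $\eta$.* For $|\eta|\le1$, $|\hat\chi^\pm|\le2\pi W|\eta|$, so $|a|,|a_0|\le C_W/|\eta|$ and $|a-a_0|\le C_W|\eta|$. Both integrands are at most $C_W|\eta|^{-(q-1)}|\eta|=C_W|\eta|^{-s}$. For $0<\theta\le1$ the parts $|\eta|<\theta$ contribute at most $C_W\theta^{1-s}$.

*The range $\eta>\theta$.* Here $|a|\le C_\theta$ and the $L^q(\eta>\theta)$ norms are at most $C_\theta$, as $r_0\in L^q(\eta>\theta)$ and $\|\hat\chi^\pm\|_q\le1$. Let $\alpha\in[0,1]$. Shifting the variable by $\alpha N$, replacing $\int_\theta^\infty|a(\eta,\frac\eta N)|^qd\eta$ by $\int_\theta^\infty|a(\eta+\alpha N,\frac\eta N+\alpha)|^qd\eta$ costs at most $\int_\theta^{\theta+N}|a(\eta,\frac\eta N)|^qd\eta\le C_\theta N$. Next we undo the shift in the first argument only. Since $|r_0(\eta+\alpha N)-r_0(\eta)|\le\frac N{2\pi\eta^2}$, and by Hausdorff–Young,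
$$\Big\|a(\eta+\alpha N,\tfrac\eta N+\alpha)-a(\eta,\tfrac\eta N+\alpha)\Big\|_{L^q(\eta>\theta)}\le C_\theta N+\sum_\pm\big\|\chi^\pm(x)(e^{\pm2\pi i\alpha Nx}-1)\big\|_p\le C_{\theta,W}N,$$
because $|e^{\pm2\pi i\alpha Nx}-1|\le2\pi NW$ on the support. The norms are bounded by $C_\theta$, so their $q$-th powers differ by at most $C_{\theta,W}N$. Hence $\int_\theta^\infty|a(\eta,\frac\eta N)|^qd\eta=\int_\theta^\infty|a(\eta,\frac\eta N+\alpha)|^qd\eta+O(C_{\theta,W}N)$ for every $\alpha\in[0,1]$. Averaging over $\alpha$, and using that $a$ is $1$-periodic in $\phi$, so that $\int_0^1|a(\eta,\frac\eta N+\alpha)|^qd\alpha=\int_0^1|a(\eta,\phi)|^qd\phi$, we obtain the claim on $\eta>\theta$ with error $C_{\theta,W}N$.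

*The range $\eta<-\theta$* follows from $a(-\eta,-\phi)=\overline{a(\eta,\phi)}$, and $a_0$ is the case $\chi^\pm=0$. The total error is at most $C_W\theta^{1-s}+C_{\theta,W}N$. Let $N\to0$, then $\theta\to0$.

**Step 4: decouple the two edges.** We bound the phase average by separate contributions. For $u_1,u_2\in\mathbb C$, with $T=|u_1|^2+|u_2|^2$ and $Y=2|u_1u_2|$, periodicity gives
$$\int_0^1|u_1+e^{-2\pi i\phi}u_2|^qd\phi=\int_0^1\big(T+Y\cos2\pi\phi\big)^{q/2}d\phi.$$
For fixed $T$ this is a convex function of $Y\in[-T,T]$, and it is even (shift $\phi$ by $\frac12$), hence nondecreasing on $[0,T]$. Since $Y\le T$, it is at most its value at $Y=T$. With $c_q=\int_0^1|1+e^{2\pi i\phi}|^qd\phi$ this value is $c_q(T/2)^{q/2}$, and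
$$c_q\Big(\frac{|u_1|^2+|u_2|^2}2\Big)^{q/2}\le\frac{c_q}2\big(|u_1|^q+|u_2|^q\big)$$
by convexity of $t^{q/2}$. If $|u_1|=|u_2|$, then $Y=T$ and the integral equals $c_q|u_1|^q$; this applies to $a_0$. So the loss from decoupling is zero for the interval itself, and (25) and the claim give
$$\Lambda(h')\le N^{1+s}\Big\{\frac{c_q}2\big[J(A^-)+J(A^+)\big]+o_W(1)\Big\}.\tag{26}$$

**Step 5: one edge is definitely bad.** We must make the negative term independent of $W$. Fix $W_0\ge1$ with $C_3W_0^{-s}\le\frac1{16}$, and take $W\ge W_0$ with $\varepsilon_W\le\frac14$. Then $\|\chi^+\|_1+\|\chi^-\|_1=\|h'\|_1/N\ge1-\varepsilon_W\ge\frac34$, so one of them, say $\chi$, has $\|\chi\|_1\ge\frac38$. As $\chi$ has mean zero, its positive part (on $x<0$) and its negative part (on $x>0$) each have mass at least $\frac3{16}$. The mass of $\chi$ in $|x|>W_0$ is at most $N^{-1}\int_{\rho>W_0N}|h|\le C_3W_0^{-s}\le\frac1{16}$, by (18). So each part has mass at least $\frac18$ within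 distance $W_0$ of $0$. Theorem 5 gives $J\le-c_5(W_0,q)$ for this edge and $J\le0$ for the other. With (24) and (26),
$$\Lambda(h)\le N^{1+s}\Big\{-\tfrac12c_qc_5+C_4\,\varepsilon_W^{1/2}+o_W(1)\Big\}.$$
Since $c_5$ depends only on $W_0$ and $q$, we may now choose $W$ so large that $C_4\varepsilon_W^{1/2}\le\frac18c_qc_5$. With this $W$ fixed, for all sufficiently small $N$ (so that also $WN\le\frac14$ and the $o_W(1)$ term is at most $\frac18c_qc_5$) we get $\Lambda(h)\le-\frac14c_qc_5N^{1+s}$.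

This proves the inequalities of Theorem 2 for all $q\in(2,\infty)$. Since $|E|=1$, they say that $\Phi_q(E)^q\le\Phi_q([0,1])^q-cB$. If equality $\Phi_q(E)=\Phi_q([0,1])$ holds, then $B=0$, so $h=0$ a.e. and $E$ is an interval up to a null set; the converse is clear. $\blacksquare$

## 8. Stability exponents and the sets $E_\epsilon$

**Proof of Corollary 3.** By (9), the monotonicity of $w$ and $\operatorname{dist}(E)\le N$, we have $B\ge cNw(N)\ge c\operatorname{dist}(E)\,w(\operatorname{dist}(E))$. Theorem 2 turns this into the stability inequality.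

For sharpness take $E_\epsilon=[-\frac12,\frac12-2\epsilon]\cup[\frac12-\epsilon,\frac12+\epsilon]$ once more. It is normalized, $N=2\epsilon$, so $\operatorname{dist}(E_\epsilon)\in[\frac{2\epsilon}5,2\epsilon]$ by (1), and $\rho\le2\epsilon$ on $\operatorname{supp}h$. The upper bound in Theorem 2 shows that the deficit is at most $CB\le C\epsilon\,w(2\epsilon)\le C\epsilon\,w(\epsilon)$, which is comparable to $\operatorname{dist}(E_\epsilon)\,w(\operatorname{dist}(E_\epsilon))$. Hence the rates $\operatorname{dist}^{q-1}$ for $2<q<3$, $\operatorname{dist}^2\log(1/\operatorname{dist})$ for $q=3$, and $\operatorname{dist}^2$ for $q>3$ cannot be improved. $\square$
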